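\title{Gaussian Radon measures on locally convex spaces are convex-tight}

\begin{abstract}
We prove that every Gaussian Radon measure $\gamma$ on a Hausdorff locally convex space gives mass arbitrarily close to $1$ to compact convex sets. More precisely, if $K$ is compact and $\gamma(K)\ge 1-\varepsilon$ with $0\le\varepsilon<1/3$, then the compact set $K+\frac12K-\frac12K$ contains a compact convex set of measure at least $1-\varepsilon/(1-2\varepsilon)$. The core of the proof is the same statement in $\mathbb{R}^d$, with a bound that does not depend on $d$. It follows from a duality for convex functions, a log-concave partition of unity with prescribed barycenters, and a representation of log-concave perturbations of the standard Gaussian measure as midpoints of two Gaussian vectors. A limit along an ultrafilter then gives the general case.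
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All vector spaces are real. Let $X$ be a Hausdorff locally convex space with topological dual $X^*$. A Borel probability measure $\mu$ on $X$ is
\begin{itemize}
\item \emph{Radon} if $\mu(E)=\sup\{\mu(M): M\subset E,\ M\text{ compact}\}$ for every Borel set $E\subset X$;
\item \emph{Gaussian} if every $\varphi\in X^*$, regarded as a random variable on $(X,\mu)$, has a Gaussian distribution on $\mathbb{R}$, possibly degenerate and not necessarily centered;
\item \emph{convex-tight} if for every $\varepsilon>0$ there is a compact \emph{convex} set $C\subset X$ with $\mu(C)>1-\varepsilon$.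
\end{itemize}
The following question is posed as an open problem in \cite{kernels}: \emph{is every Gaussian Radon measure on every Hausdorff locally convex space convex-tight?}

A Radon measure gives mass close to $1$ to some compact set $K$, and the first attempt is to pass to the closed convex hull of $K$. If $U$ is a convex neighborhood of $0$ and $K\subset P+U$ with $P$ finite, then $\operatorname{conv}K\subset\operatorname{conv}P+U$, and $\operatorname{conv}P$ is compact; so $\operatorname{conv}K$ is totally bounded, and its closure is compact when $X$ is complete. In a complete space every Radon measure is therefore convex-tight. Without completeness this breaks down, and not only the argument but the conclusion.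

\begin{example}[a Radon measure that is not convex-tight]\label{ex:dirac}
Let $e_t$ be the unit point mass at $t\in[0,1]$, let $X$ be the linear span of the $e_t$, and give $X$ the weakest topology in which the functionals $\nu\mapsto\int f\,d\nu$, $f\in C[0,1]$, are continuous. This topology is locally convex, and it is Hausdorff because a continuous function can take any prescribed values at finitely many points. Let $\mu$ be the image of Lebesgue measure $\lambda$ under the continuous map $t\mapsto e_t$. It is Radon: the preimage of a Borel set $E$ is exhausted in measure by compact sets, whose images are compact subsets of $E$. We claim that $\mu(C)=0$ for every compact convex $C\subset X$. Let $T=\{t:e_t\in C\}$ and suppose $\lambda(T)>0$. Cut $[0,1]$ into $k$ disjoint intervals $J$ of length $1/k$, pick $t_J\in T\cap J$ whenever $T\cap J\ne\emptyset$, and put $\nu_k=\sum_J\frac{\lambda(T\cap J)}{\lambda(T)}\,e_{t_J}\in C$. By uniform continuity $\int f\,d\nu_k\to\lambda(T)^{-1}\int_Tf\,d\lambda$ for each $f\in C[0,1]$, so a cluster point $\nu\in C$ of $(\nu_k)$ satisfies $\int f\,d\nu=\lambda(T)^{-1}\int_Tf\,d\lambda$.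 But $\nu$ is carried by a nonempty finite set $P$, and for $f=\operatorname{dist}(\cdot,P)$ the left side is $0$ while the right side is positive.
\end{example}

In this example, averages of more and more typical points escape from every compact set. For Gaussian measures there is a reason to expect the opposite. Let $\gamma_n$ be the standard Gaussian measure on $\mathbb{R}^n$ and let $G,G',G_1,G_2,\dots$ be independent with law $\gamma_n$. A convex combination $\sum_j\lambda_jG_j$ has the law of $sG$ with $s=(\sum_j\lambda_j^2)^{1/2}\le1$, and
\begin{equation}\label{eq:midpoint}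
sG=\tfrac12(W^++W^-),\qquad W^\pm=sG\pm\sqrt{1-s^2}\,G',
\end{equation}
where each of $W^+,W^-$ has law $\gamma_n$. So if $A$ is compact and $\gamma_n(A)\ge1-\varepsilon$, the combination lies in $\frac12A+\frac12A$ with probability at least $1-2\varepsilon$, whatever the weights, the number of terms and the dimension. This suggests a positive answer. It does not prove it, because convex-tightness asks for a set of large measure \emph{all} of whose convex combinations stay in one compact set. The answer is indeed positive, in the following quantitative form.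

\begin{theorem}\label{thm:main}
Let $X$ be a Hausdorff locally convex space, $\gamma$ a Gaussian Radon measure on $X$, and $K\subset X$ a compact set with $\gamma(K)\ge1-\varepsilon$, where $0\le\varepsilon<1/3$. Then the compact set $K+\frac12K-\frac12K$ contains a compact convex set $C$ with
\[
\gamma(C)\ \ge\ 1-\frac{\varepsilon}{1-2\varepsilon}.
\]
\end{theorem}

\begin{corollary}\label{cor:tight}
Every Gaussian Radon measure on a Hausdorff locally convex space is convex-tight.
\end{corollary}

\begin{proof}
Given $\varepsilon_0>0$, choose $\varepsilon\in(0,1/3)$ with $\varepsilon/(1-2\varepsilon)<\varepsilon_0$. Since $\gamma$ is Radon, there is a compact $K$ with $\gamma(K)\ge1-\varepsilon$, and Theorem~\ref{thm:main} gives a compact convex $C$ with $\gamma(C)>1-\varepsilon_0$.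
\end{proof}

Since convex hulls cannot be trusted to be relatively compact, Theorem~\ref{thm:main} looks for the convex set inside a set whose compactness is known in advance. The set $K$ itself is too small for this: deleting from $[-R,R]$, with $R$ large, short open intervals around all rationals leaves a compact set of $\gamma_1$-measure close to $1$ whose only nonempty convex subsets are single points. For a subset $A$ of a topological vector space we write
\[
\widehat A=A+\tfrac12A-\tfrac12A=\{a_1+\tfrac12a_2-\tfrac12a_3:\ a_1,a_2,a_3\in A\}.
\]
If $A$ is compact, then $\widehat A$ is compact, as a continuous image of $A^3$. The coefficients $1,\frac12,-\frac12$ add up to $1$, so $A\subset\widehat A$ and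
\begin{equation}\label{eq:affine}
T\widehat A=\widehat{TA}\qquad\text{for every affine map }T.
\end{equation}
This is why no centering assumption is needed. The core of the proof is the finite-dimensional case, where the point is that the bound does not depend on the dimension.

\begin{theorem}\label{thm:finite}
Let $\gamma$ be a Gaussian measure on $\mathbb{R}^d$, possibly degenerate or non-centered, and let $A\subset\mathbb{R}^d$ be compact with $\gamma(A)\ge1-\varepsilon$, where $0\le\varepsilon<1/3$. Then $A+\frac12A-\frac12A$ contains a closed convex set $D$ with $\gamma(D)\ge1-\frac{\varepsilon}{1-2\varepsilon}$.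
\end{theorem}

Section~\ref{sec:criterion} gives a probabilistic criterion for a set to meet $\widehat A$ and tests it by hand. Sections \ref{sec:duality} and~\ref{sec:splitting} build the random vectors that the criterion requires, Section~\ref{sec:finite} proves Theorem~\ref{thm:finite}, and Section~\ref{sec:infinite} deduces Theorem~\ref{thm:main}.

\medskip\noindent\textbf{Notation.} Throughout, $0\le\varepsilon<1/3$ and
\[
\delta=\frac{\varepsilon}{1-2\varepsilon}\in[0,1).
\]
The letter $G$ denotes a random vector with law $\gamma_n$, and $\xi\sim\mu$ means that $\xi$ has law $\mu$. A \emph{convex function} on $\mathbb{R}^n$ is finite-valued, hence continuous. A function $f\ge0$ is \emph{log-concave} if $\log f$ is concave, with values in $[-\infty,\infty)$. For symmetric matrices, $a\le b$ means that $b-a$ is positive semidefinite. H\"older's inequality will be used in the form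
\begin{equation}\label{eq:holder}
\log\int e^{(1-\lambda)f_0+\lambda f_1}\,d\nu\ \le\ (1-\lambda)\log\int e^{f_0}\,d\nu+\lambda\log\int e^{f_1}\,d\nu,\qquad0\le\lambda\le1,
\end{equation}
which says that $y\mapsto\log\int e^{f(y,z)}\,d\nu(z)$ is convex when $f$ is affine in $y$ and the integral is finite and positive.

\section{A criterion for meeting $\widehat A$}\label{sec:criterion}

We know nothing about $A$ except its measure, so the only way to put a point into $\widehat A$ is to write it as $a_1+\frac12a_2-\frac12a_3$ with random $a_1,a_2,a_3$, each likely to fall in $A$.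

\begin{lemma}\label{lem:criterion}
Let $A\subset\mathbb{R}^n$ be a Borel set with $\gamma_n(A)\ge1-\varepsilon$, let $S\subset\mathbb{R}^n$, and let $m>\delta$. Suppose that $\xi,Y,W^+,W^-$ are random vectors on one probability space such that $\xi$ takes its values in $S$, $W^+\sim\gamma_n$, $W^-\sim\gamma_n$, $\mathbb{P}(Y\in E)\le\gamma_n(E)/m$ for every Borel set $E$, and
\[
Y=\xi+\tfrac12(W^++W^-)\quad\text{almost surely}.
\]
Then $S\cap\widehat A\ne\emptyset$.
\end{lemma}

\begin{proof}
Since $\gamma_n$ is symmetric, $-W^-\sim\gamma_n$. Hence
\[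
\mathbb{P}(Y\notin A)+\mathbb{P}(-W^-\notin A)+\mathbb{P}(W^+\notin A)\le\frac{\varepsilon}{m}+2\varepsilon<1,
\]
where the last inequality is a rewriting of $m>\varepsilon/(1-2\varepsilon)$. So with positive probability $Y$, $-W^-$ and $W^+$ all lie in $A$, and then $\xi=Y+\frac12(-W^-)-\frac12W^+\in\widehat A$.
\end{proof}

No independence is assumed; the three vectors may be coupled in any way. We first try the lemma on a single point $S=\{x\}$.

\begin{example}[one point at a time]\label{ex:point}
For $x=0$ take $Y=W^+=W^-=G$ and $m=1$. The condition $m>\delta$ is exactly $\varepsilon<1/3$, and we find that $0\in\widehat A$.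

For general $x$ fix $0<s<1$, take $Y=x+sG$, and take $W^\pm$ as in \eqref{eq:midpoint}. The density of $Y$ with respect to $\gamma_n$ is
\[
h(y)=s^{-n}\exp\Big(-\frac{|y-x|^2}{2s^2}+\frac{|y|^2}{2}\Big).
\]
The exponent is strictly concave, and its gradient $y-(y-x)/s^2$ vanishes at $y=x/(1-s^2)$, where the exponent equals $|x|^2/(2(1-s^2))$. So the lemma applies with $m=s^n\exp\big(-|x|^2/(2(1-s^2))\big)$. For $\varepsilon>0$ it shows that $\widehat A$ contains the ball
\[
|x|^2<2(1-s^2)\log(s^n/\delta).
\]
For fixed $n$ and $s$ the radius tends to infinity as $\varepsilon\to0$, so $\widehat A$ does contain convex sets of large measure.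
\end{example}

The example shows the mechanism, namely a log-concave density $h$ with barycenter $x$ and fluctuations that are the midpoint of two Gaussian vectors. But it is not free of the dimension, and no argument that treats one point at a time can be. Fix $\varepsilon>0$ and let $r$ be such that a standard Gaussian variable exceeds $r$ in absolute value with probability at most $\varepsilon/2$. For a unit vector $\theta$ and $R$ large, the set $A=\{y:|\langle\theta,y\rangle|\le r,\ |y|\le R\}$ has measure at least $1-\varepsilon$, and $\widehat A\subset\{y:|\langle\theta,y\rangle|\le2r\}$. Taking $\theta=x/|x|$, we see that a point $x$ that lies in $\widehat A$ for all admissible $A$ has $|x|\le2r$; and $\gamma_n(|x|\le2r)\to0$ as $n\to\infty$, since $|G|^2/n\to1$ in probability.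

The way out is to let $\xi$ be random. Suppose that $\xi$ takes the value $x_i$ with probability $\pi_i$ and that, on this event, $Y$ has density $h_i$. The lemma only asks that the mixture $\sum_i\pi_ih_i$ be bounded by $1/m$; each $h_i$ may be very large, provided that the $h_i$ live on essentially different regions. Writing $p_i=m\pi_ih_i$, we need functions $p_i\ge0$ with $\sum_ip_i\le1$, with total mass $\sum_i\mathbb{E}p_i(G)=m>\delta$, and such that $p_i\gamma_n$ has barycenter $x_i$. Section~\ref{sec:duality} shows that for a finite set $S=\{x_1,\dots,x_N\}$ either such functions exist and can be taken log-concave, or a convex set of measure about $1-\delta$ misses $S$. Section~\ref{sec:splitting} shows that log-concavity yields the vectors $W^\pm$. When $S$ is disjoint from $\widehat A$, Lemma~\ref{lem:criterion} rules out the first alternative.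

\section{Duality and a log-concave partition of unity}\label{sec:duality}

Convex sets that miss $S$ do not form a convex family, so duality does not apply to them directly. Convex functions do form one. If $F\ge0$ is convex and $F\ge1$ on $S$, then $\{F<1\}$ is a convex set that misses $S$, and by Markov's inequality its measure is at least $1-\mathbb{E}F(G)$. For a finite nonempty set $S=\{x_1,\dots,x_N\}\subset\mathbb{R}^n$ we therefore define
\[
c(S)=\inf\{\mathbb{E}F(G):\ F\colon\mathbb{R}^n\to[0,\infty)\text{ convex},\ F(x_i)\ge1\text{ for all }i\}.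
\]
The choice $F\equiv1$ gives $c(S)\le1$. This is a linear minimization over a convex set of functions, and its dual variables are weights on the points $x_i$.

\begin{lemma}\label{lem:weights}
If $c=c(S)>0$, there are $w_1,\dots,w_N\ge0$ with $\sum_iw_i=c$ and
\begin{equation}\label{eq:domination}
\sum_iw_iF(x_i)\le\mathbb{E}F(G)\qquad\text{for all convex }F\ge0.
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal{D}$ be the set of $a\in\mathbb{R}^N$ for which there is a convex $F\ge0$ with $\mathbb{E}F(G)<c$ and $a_i\le F(x_i)$ for all $i$. If $F$ serves for $a$ and $F'$ for $a'$, then $(1-\lambda)F+\lambda F'$ serves for $(1-\lambda)a+\lambda a'$, so $\mathcal{D}$ is convex. Since $c>0$, the function $F=0$ shows $(-\infty,0]^N\subset\mathcal{D}$. By the definition of $c$, the point $(1,\dots,1)$ is not in $\mathcal{D}$.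

In $\mathbb{R}^N$ a point outside a nonempty convex set, closed or not, can be weakly separated from it (the finite-dimensional Hahn--Banach theorem): there is $w\ne0$ with $\langle w,a\rangle\le\sum_iw_i$ for all $a\in\mathcal{D}$. Taking for $a$ the vector with $i$th coordinate $-t$ and all others $0$, and letting $t\to\infty$, gives $w_i\ge0$. Hence $\sum_iw_i>0$, and we normalize $\sum_iw_i=c$. Taking $a_i=F(x_i)$, we obtain
\[
F\ge0\text{ convex},\ \ \mathbb{E}F(G)<c\quad\Longrightarrow\quad\sum_iw_iF(x_i)\le c.
\]
Now let $F\ge0$ be any convex function. If $0<\mathbb{E}F(G)<\infty$, apply the implication to $tF$ with $0<t<c/\mathbb{E}F(G)$ and let $t\uparrow c/\mathbb{E}F(G)$; this gives \eqref{eq:domination}. If $\mathbb{E}F(G)=0$, then $F\equiv0$ by continuity. If $\mathbb{E}F(G)=\infty$, there is nothing to prove.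
\end{proof}

Condition \eqref{eq:domination} is necessary for the functions $p_i$ of Section~\ref{sec:criterion} to exist with masses $w_i$. Indeed, if $p_i\ge0$, $\sum_ip_i\le1$, $\mathbb{E}p_i(G)=w_i>0$ and $\mathbb{E}[Gp_i(G)]=w_ix_i$, then Jensen's inequality for the probability measure $w_i^{-1}p_i\gamma_n$, whose barycenter is $x_i$, gives
\begin{equation}\label{eq:jensen}
\sum_iw_iF(x_i)\le\sum_i\mathbb{E}[F(G)p_i(G)]\le\mathbb{E}F(G).
\end{equation}
We need the converse. The smallest case shows what the $p_i$ should look like.

\begin{example}[one point on the line]\label{ex:halfline}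
Let $n=1$ and $S=\{x\}$ with $x>0$. The function $b\mapsto\mathbb{E}[G\mid G>b]$ is continuous, exceeds $b$, and tends to $0$ as $b\to-\infty$, so there is $b<x$ with $\mathbb{E}[G\mid G>b]=x$. Let $w=\mathbb{P}(G>b)$ and let $p$ be the indicator function of $(b,\infty)$. Then $\mathbb{E}p(G)=w$ and $\mathbb{E}[Gp(G)]=wx$, so $c(S)\ge w$ by \eqref{eq:jensen}. The function $F(y)=(y-b)_+/(x-b)$ has $F(x)=1$ and $\mathbb{E}F(G)=w(x-b)/(x-b)=w$. Thus $c(S)=w$, and $p$ is the indicator of the convex set where the affine function $y-b$ is positive; in particular it is log-concave. It is also the only possible choice: if $0\le q\le1$, $\mathbb{E}q(G)=w$ and $\mathbb{E}[Gq(G)]=wx$, then $\mathbb{E}[(G-b)q(G)]=w(x-b)=\mathbb{E}(G-b)_+$, which forces $q=p$ almost everywhere.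
\end{example}

For $N$ points the example suggests taking affine functions $\ell_1,\dots,\ell_N$ and letting $p_i$ be the indicator of the convex cell where $\ell_i$ is the largest of $0,\ell_1,\dots,\ell_N$. We use the smooth version $p_i=e^{\ell_i}/(1+\sum_je^{\ell_j})$, which is still log-concave, is regular enough for It\^o's formula, and is the gradient of $\log(1+\sum_je^{\ell_j})$ in the $\ell_i$, so that the moment equations become the equations for a critical point. The last sentence of Example~\ref{ex:halfline} shows that smooth $p_i$ cannot in general carry the full masses $w_i$. They can carry $(1-\eta)w_i$ for any $\eta>0$.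

\begin{lemma}\label{lem:partition}
Let $x_1,\dots,x_N\in\mathbb{R}^n$ and $w_1,\dots,w_N>0$ satisfy \eqref{eq:domination}. Let $0<\eta<1$ and $w_i'=(1-\eta)w_i$. Then there are affine functions $\ell_1,\dots,\ell_N$ on $\mathbb{R}^n$ such that, with $L=\log(1+\sum_je^{\ell_j})$ and $p_i=e^{\ell_i-L}$,
\begin{equation}\label{eq:moments}
\mathbb{E}\,p_i(G)=w_i',\qquad\mathbb{E}[G\,p_i(G)]=w_i'x_i\qquad(1\le i\le N).
\end{equation}
The functions $p_i$ are smooth and positive, $\sum_{i=1}^Np_i<1$, each $\log p_i$ is concave, and $|\nabla p_i|\le\kappa\,p_i$ for some constant $\kappa$.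
\end{lemma}

\begin{proof}
Let $V$ be the space of $N$-tuples $\ell=(\ell_1,\dots,\ell_N)$ of affine functions on $\mathbb{R}^n$, of dimension $N(n+1)$, with any norm $\|\cdot\|$. For $\ell\in V$ define $L=L_\ell$ and $p_i=p_{i,\ell}$ as in the statement, let $F_\ell=\max(0,\ell_1,\dots,\ell_N)$, and put
\[
J(\ell)=\mathbb{E}L_\ell(G)-\sum_iw_i'\ell_i(x_i),\qquad J_\infty(\ell)=\mathbb{E}F_\ell(G)-\sum_iw_i'\ell_i(x_i).
\]
Since $F_\ell\le L_\ell\le\log(N+1)+F_\ell$ and $0\le F_\ell\le\sum_i|\ell_i|$, both functionals are finite, and $J\ge J_\infty$.

\emph{Derivatives of $J$.} For $\ell,k\in V$ and $y\in\mathbb{R}^n$ we have $\frac{d}{dt}L_{\ell+tk}(y)=\sum_ip_{i,\ell+tk}(y)k_i(y)$, which is bounded in absolute value by $\sum_i|k_i(y)|$ for all $t$. By the mean value theorem $|L_{\ell+tk}-L_\ell|\le|t|\sum_i|k_i|$. Since $k\mapsto\mathbb{E}\sum_i|k_i(G)|$ is a norm on $V$, it follows that $J$ is continuous, and dominated convergence gives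
\begin{equation}\label{eq:derivative}
\frac{d}{dt}\Big|_{t=0}J(\ell+tk)=\sum_i\Big(\mathbb{E}[p_{i,\ell}(G)k_i(G)]-w_i'k_i(x_i)\Big).
\end{equation}

\emph{Coercivity.} The functional $J_\infty$ is positively homogeneous, and it is continuous because $|F_{\ell+k}-F_\ell|\le\sum_i|k_i|$. We claim that $J_\infty(\ell)>0$ for $\ell\ne0$. The function $F_\ell$ is convex, nonnegative and at least $\ell_i$, so \eqref{eq:domination} gives
\[
\sum_iw_i'\ell_i(x_i)\le(1-\eta)\sum_iw_iF_\ell(x_i)\le(1-\eta)\,\mathbb{E}F_\ell(G),
\]
that is, $J_\infty(\ell)\ge\eta\,\mathbb{E}F_\ell(G)$. This proves the claim when $\mathbb{E}F_\ell(G)>0$, and it is where $\eta>0$ is used. Otherwise $F_\ell\equiv0$, so each $\ell_i$ is an affine function bounded above by $0$, that is, a constant $c_i\le0$. The $c_i$ are not all $0$ and all $w_i'$ are positive, so $J_\infty(\ell)=-\sum_iw_i'c_i>0$.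

The unit sphere of $V$ is compact, so $J_\infty\ge\rho$ on it for some $\rho>0$, and $J(\ell)\ge J_\infty(\ell)\ge\rho\|\ell\|$ on $V$. Hence $\{J\le J(0)\}$ is compact and $J$ has a minimizer $\ell$. At the minimizer \eqref{eq:derivative} vanishes. Taking $k$ with $k_j=0$ for $j\ne i$ gives $\mathbb{E}[p_i(G)k_i(G)]=w_i'k_i(x_i)$ for every affine $k_i$, and the choices $k_i=1$ and $k_i(y)=y_r$, $1\le r\le n$, give \eqref{eq:moments}.

\emph{Properties of $p_i$.} We have $p_i>0$ and $\sum_ip_i=1-e^{-L}<1$. The function $L$ is convex by \eqref{eq:holder}, applied to the counting measure on $\{0,\dots,N\}$ with $\ell_0=0$; so $\log p_i=\ell_i-L$ is concave. With $\theta_j=\nabla\ell_j$ we have $\nabla L=\sum_jp_j\theta_j$, hence $\nabla p_i=p_i(\theta_i-\sum_jp_j\theta_j)$ and $|\nabla p_i|\le2\max_j|\theta_j|\,p_i$.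
\end{proof}

\section{Log-concave perturbations as midpoints of two Gaussian vectors}\label{sec:splitting}

We now extend \eqref{eq:midpoint} from $x+sG$ to any law $h\gamma_n$ with $h$ log-concave and mildly regular.

\begin{proposition}\label{prop:splitting}
Let $h>0$ be a bounded $C^1$ function on $\mathbb{R}^n$ such that $\log h$ is concave, $|\nabla h|\le\kappa h$ for some constant $\kappa$, and $\int h\,d\gamma_n=1$. Let $x=\int y\,h(y)\,d\gamma_n(y)$. Then on some probability space there are random vectors $Y\sim h\gamma_n$ and $W^+,W^-\sim\gamma_n$ with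
\[
Y=x+\tfrac12(W^++W^-)\quad\text{almost surely}.
\]
\end{proposition}

Log-concavity cannot be dropped. By the triangle inequality in $L^2$, the conclusion forces $\mathbb{E}\langle\theta,Y-x\rangle^2\le1$ for every unit vector $\theta$. For $n=1$ let $h$ be proportional to $2-e^{-y^2/2}$; it is bounded and even, and $|h'|\le h$. Since $\int e^{-y^2/2}\,d\gamma_1=2^{-1/2}$ and $\int y^2e^{-y^2/2}\,d\gamma_1=2^{-3/2}$, the variance of $h\gamma_1$ is $(2-2^{-3/2})/(2-2^{-1/2})>1$.

The idea is to apply \eqref{eq:midpoint} to infinitesimal increments. We write $Y-x=\int_0^1\sigma_t\,dW_t$, with $W$ a Brownian motion and $\sigma_t$ random symmetric matrices with $0\le\sigma_t\le I$. Adding and subtracting $(I-\sigma_t^2)^{1/2}\,dW'_t$, with an independent Brownian motion $W'$, completes each increment $\sigma_t\,dW_t$ to a standard Brownian increment in two ways whose midpoint is $\sigma_t\,dW_t$. We use the following textbook facts, in which Brownian motions are $\mathbb{R}^n$-valued, start at $0$, are indexed by $[0,1]$ and are taken with respect to a given filtration.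
\begin{itemize}
\item \emph{Pr\'ekopa's theorem.} If $f(y,z)\ge0$ is log-concave on $\mathbb{R}^n\times\mathbb{R}^n$, then $y\mapsto\int f(y,z)\,dz$ is log-concave.
\item \emph{It\^o's formula.} If $W$ is a Brownian motion, $b$ is a bounded progressively measurable process, $\zeta_t=W_t+\int_0^tb_s\,ds$, and $f(t,y)$ is smooth on $[0,T]\times\mathbb{R}^n$, then for $t\le T$
\[
f(t,\zeta_t)=f(0,0)+\int_0^t\big(\partial_sf+\tfrac12\Delta f+\langle b_s,\nabla f\rangle\big)(s,\zeta_s)\,ds+\int_0^t\langle\nabla f(s,\zeta_s),dW_s\rangle.
\]
\item \emph{Girsanov's theorem.} If $\beta$ is a Brownian motion under $\mathbb{P}$, $v$ is a bounded progressively measurable process and $Z=\exp\big(\int_0^1\langle v_s,d\beta_s\rangle-\frac12\int_0^1|v_s|^2\,ds\big)$, then $Q=Z\,\mathbb{P}$ is a probability measure under which $W_t=\beta_t-\int_0^tv_s\,ds$ is a Brownian motion.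
\item \emph{L\'evy's characterization.} A continuous $\mathbb{R}^n$-valued local martingale $N$ with $N_0=0$ and matrix bracket $\langle N\rangle_t=tI$ is a Brownian motion.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:splitting}]
\emph{Step 1: the backward heat flow of $h$.} To see $h\gamma_n$ as the law at time $1$ of a Brownian motion with drift, we need the mean of $h$ at time $1$ seen from the position $y$ at time $t$. For $(t,y)\in[0,1]\times\mathbb{R}^n$ put
\[
g(t,y)=\mathbb{E}\,h\big(y+\sqrt{1-t}\,G\big),\qquad u=\log g.
\]
Since $h$ is positive, bounded and continuous, $g$ is positive and, by dominated convergence, continuous on $[0,1]\times\mathbb{R}^n$. Moreover $g(1,\cdot)=h$ and $g(0,0)=\int h\,d\gamma_n=1$. For $\tau=1-t>0$,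
\begin{equation}\label{eq:kernel}
g(t,y)=\int h(z)\,k_\tau(y-z)\,dz,\qquad k_\tau(y)=(2\pi\tau)^{-n/2}e^{-|y|^2/(2\tau)}.
\end{equation}
Each derivative of $k_\tau(y-z)$ in $(\tau,y)$ is the product of $k_\tau(y-z)$ and a polynomial in $y-z$ and $1/\tau$, so it is dominated by an integrable function of $z$, locally uniformly in $(\tau,y)\in(0,\infty)\times\mathbb{R}^n$. As $h$ is bounded, we may differentiate under the integral: $g$ and $u$ are smooth on $[0,1)\times\mathbb{R}^n$, and $\partial_\tau k_\tau=\frac12\Delta k_\tau$ gives $\partial_tg=-\frac12\Delta g$. Since $\Delta g/g=\Delta u+|\nabla u|^2$, we get the first equation below, and differentiating it in $y_r$ gives the second: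
\begin{equation}\label{eq:pde}
\partial_tu+\tfrac12\Delta u=-\tfrac12|\nabla u|^2,\qquad\partial_t\partial_ru+\tfrac12\Delta\partial_ru=-\langle\nabla u,\nabla\partial_ru\rangle.
\end{equation}
The gradient of $h$ is bounded by $\kappa\sup h$, so $\nabla g(t,y)=\mathbb{E}\nabla h(y+\sqrt{1-t}\,G)$, whence $|\nabla g|\le\kappa g$ and $|\nabla u|\le\kappa$.

\emph{Step 2: two-sided bounds on the Hessian.} Let $t<1$ and $\tau=1-t$. The integrand in \eqref{eq:kernel} is log-concave in $(y,z)$, because $\log h(z)$ and $-|y-z|^2$ are concave in $(y,z)$. By Pr\'ekopa's theorem $u(t,\cdot)$ is concave, that is, $\nabla^2u\le0$; this is the only use of the log-concavity of $h$. On the other hand, expanding $|y-z|^2$ in \eqref{eq:kernel} gives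
\[
u(t,y)+\frac{|y|^2}{2\tau}=\log\int e^{\langle z,y\rangle/\tau}\,h(z)k_\tau(z)\,dz,
\]
and the right side is convex in $y$ by \eqref{eq:holder}. So $\nabla^2u\ge-I/\tau$. Therefore the symmetric matrices
\[
\sigma(t,y)=I+(1-t)\nabla^2u(t,y)\quad\text{satisfy}\quad0\le\sigma(t,y)\le I\quad\text{on }[0,1)\times\mathbb{R}^n.
\]

\emph{Step 3: change of measure.} Let $\beta$ be a Brownian motion under $\mathbb{P}$, with its augmented filtration $(\mathcal{F}_t)$. Put $v_t=\nabla u(t,\beta_t)$ and $\sigma_t=\sigma(t,\beta_t)$ for $t<1$; these processes are adapted, continuous on $[0,1)$ and bounded, and their values at $t=1$ play no role. It\^o's formula with $b=0$, the first equation in \eqref{eq:pde} and $u(0,0)=0$ give, for $T<1$,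
\[
u(T,\beta_T)=\int_0^T\langle v_s,d\beta_s\rangle-\tfrac12\int_0^T|v_s|^2\,ds.
\]
As $T\uparrow1$ the left side tends to $\log h(\beta_1)$ by the continuity of $g$, and the right side is continuous in $T\in[0,1]$ because $v$ is bounded. So $h(\beta_1)$ is the random variable $Z$ of Girsanov's theorem. Under $Q=h(\beta_1)\,\mathbb{P}$ the process $W_t=\beta_t-\int_0^tv_s\,ds$ is a Brownian motion, and $\beta_1\sim h\gamma_n$, since $\mathbb{E}_Qf(\beta_1)=\mathbb{E}[f(\beta_1)h(\beta_1)]=\int fh\,d\gamma_n$ for bounded Borel $f$.

\emph{Step 4: $\beta_1$ as a stochastic integral.} Under $Q$ we have $\beta_t=W_t+\int_0^tv_s\,ds$. We look for a martingale that ends at $\beta_1$, and extrapolating the current drift to time $1$ suggests $\beta_t+(1-t)v_t$. Its $r$th coordinate is $f_r(t,\beta_t)$ with $f_r(t,y)=y_r+(1-t)\partial_ru(t,y)$. By the second equation in \eqref{eq:pde},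
\[
\partial_tf_r+\tfrac12\Delta f_r+\langle\nabla u,\nabla f_r\rangle=-\partial_ru+\partial_ru+(1-t)\big(\partial_t\partial_ru+\tfrac12\Delta\partial_ru+\langle\nabla u,\nabla\partial_ru\rangle\big)=0,
\]
and $\nabla f_r$ is the $r$th row of $\sigma$. It\^o's formula under $Q$, with $b=v$, gives
\[
\beta_T+(1-T)v_T=v_0+\int_0^T\sigma_s\,dW_s,\qquad T<1,
\]
where $v_0=\nabla u(0,0)$ is deterministic. Since $\sigma$ is bounded, the integral is a continuous square-integrable martingale on $[0,1]$, and $(1-T)|v_T|\le\kappa(1-T)\to0$. Letting $T\uparrow1$ gives $\beta_1=v_0+\int_0^1\sigma_s\,dW_s$, and taking $Q$-expectations gives $v_0=\mathbb{E}_Q\beta_1=x$.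

\emph{Step 5: splitting.} Let $W'$ be a Brownian motion on another space $(\Omega',Q')$ with its filtration $(\mathcal{F}'_t)$. On the product space, under $Q\otimes Q'$ and with the filtration generated by $\mathcal{F}_t$ and $\mathcal{F}'_t$, the pair $(W,W')$ is a $2n$-dimensional Brownian motion. The eigenvalues of $\sigma_s$ lie in $[0,1]$, so $I-\sigma_s^2\ge0$, and its positive semidefinite square root is a bounded adapted process, continuous on $[0,1)$. Put
\[
N^\pm_t=\int_0^t\sigma_s\,dW_s\pm\int_0^t(I-\sigma_s^2)^{1/2}\,dW'_s.
\]
These are continuous martingales. The coordinates of $W$ and of $W'$ have zero mutual brackets and the integrands are symmetric, so $\langle N^\pm\rangle_t=\int_0^t\big(\sigma_s^2+(I-\sigma_s^2)\big)\,ds=tI$. By L\'evy's characterization each of $N^+,N^-$ is a Brownian motion. Set $Y=\beta_1$ and $W^\pm=N^\pm_1\sim\gamma_n$. Then $\frac12(W^++W^-)=\int_0^1\sigma_s\,dW_s=Y-x$.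
\end{proof}

\section{The finite-dimensional theorem}\label{sec:finite}

We first combine the preceding results for a finite set of points.

\begin{proposition}\label{prop:capacity}
Let $A\subset\mathbb{R}^n$ be compact with $\gamma_n(A)\ge1-\varepsilon$, and let $S$ be a finite nonempty subset of $\mathbb{R}^n\setminus\widehat A$. Then $c(S)\le\delta$.
\end{proposition}

\begin{proof}
Suppose $c=c(S)>\delta$; in particular $c>0$. Choose $\eta\in(0,1)$ with $m=(1-\eta)c>\delta$. Take the weights of Lemma~\ref{lem:weights} and discard the points of weight $0$. This changes neither \eqref{eq:domination} nor the sum $c>0$ of the weights, so points $x_1,\dots,x_N\in S$, $N\ge1$, with weights $w_i>0$ remain. Lemma~\ref{lem:partition} gives functions $p_i$ with masses $w_i'=(1-\eta)w_i$, and $\sum_iw_i'=m$. By that lemma $h_i=p_i/w_i'$ satisfies all the hypotheses of Proposition~\ref{prop:splitting}, with barycenter $x_i$. So there are probability spaces $(\Omega_i,\mathbb{P}_i)$ carrying $Y_i\sim h_i\gamma_n$ and $W_i^\pm\sim\gamma_n$ with $Y_i=x_i+\frac12(W_i^++W_i^-)$.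

On the disjoint union of the $\Omega_i$, with the probability measure $\sum_i(w_i'/m)\mathbb{P}_i$, let $\xi,Y,W^\pm$ be equal to $x_i,Y_i,W_i^\pm$ on $\Omega_i$. Then $\xi$ takes its values in $S$ and $Y=\xi+\frac12(W^++W^-)$. The law of $W^\pm$ is $\sum_i(w_i'/m)\gamma_n=\gamma_n$, and the law of $Y$ has density
\[
\sum_i\frac{w_i'}{m}\,h_i=\frac1m\sum_ip_i\le\frac1m
\]
with respect to $\gamma_n$. Lemma~\ref{lem:criterion} gives $S\cap\widehat A\ne\emptyset$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
\emph{Reduction to $\gamma_n$.} A Gaussian measure $\gamma$ on $\mathbb{R}^d$ is determined by its mean $a$ and covariance matrix $\Sigma$. If $n$ is the rank of $\Sigma$, write $\Sigma=RR^{\top}$ with $R\colon\mathbb{R}^n\to\mathbb{R}^d$ linear and injective; then $\gamma$ is the image of $\gamma_n$ under the injective affine map $Ty=a+Ry$. If $n=0$, then $\gamma$ is the point mass at $a$, we have $a\in A\subset\widehat A$ because $\gamma(A)>0$, and $D=\{a\}$ works. Let $n\ge1$ and $A'=T^{-1}A$. This set is closed, and bounded because $|Ry|\ge\rho|y|$ for some $\rho>0$;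 so it is compact, and $\gamma_n(A')=\gamma(A)$. If $D'$ is a closed convex subset of the compact set $\widehat{A'}$, then $D=TD'$ is compact and convex, $\gamma(D)=\gamma_n(T^{-1}D)=\gamma_n(D')$ by injectivity, and $D\subset T\widehat{A'}=\widehat{TA'}\subset\widehat A$ by \eqref{eq:affine}. So we may assume that $\gamma=\gamma_n$, $d=n\ge1$.

\emph{From finite sets to the whole complement.} Since $\widehat A$ is compact, its complement $\Omega$ is open and nonempty. Let $(s_j)_{j\ge1}$ be a dense sequence in $\Omega$. By Proposition~\ref{prop:capacity} there are convex functions $F_k\ge0$ with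
\[
F_k(s_j)\ge1\ \text{ for }j\le k,\qquad\int F_k\,d\gamma_n\le\delta+\frac1k\le2.
\]
We extract a limit of the $F_k$. Let $|x|\le r$, and let $U$ be the unit ball around $x$, of volume $\omega_n$. By Jensen's inequality $F_k(x)$ is at most the Lebesgue mean of $F_k$ over $U$, and on $U$ the density of $\gamma_n$ is at least $(2\pi)^{-n/2}e^{-(r+1)^2/2}$. Hence
\[
0\le F_k(x)\le\frac1{\omega_n}\int_UF_k(y)\,dy\le M_r,\qquad M_r=\frac{2\,(2\pi)^{n/2}e^{(r+1)^2/2}}{\omega_n}.
\]
Convexity turns this bound into a Lipschitz bound. For $x\ne y$ of norm at most $r$, the point $z=y+(y-x)/|y-x|$ has norm at most $r+1$, and $y=(1-\lambda)x+\lambda z$ with $\lambda=|y-x|/(1+|y-x|)\le|y-x|$. So $F_k(y)-F_k(x)\le\lambda(F_k(z)-F_k(x))\le M_{r+1}|y-x|$. By the Arzel\`a--Ascoli theorem on the balls of radius $r=1,2,\dots$ and a diagonal argument, a subsequence of $(F_k)$ converges locally uniformly to a function $F\ge0$, which is convex as a pointwise limit of convex functions.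

We have $F(s_j)\ge1$ for all $j$, so $F\ge1$ on $\Omega$ by continuity, and $\int F\,d\gamma_n\le\delta$ by Fatou's lemma. Thus $\{F<1\}$ is convex and contained in $\widehat A$, and Markov's inequality gives $\gamma_n(F\ge1)\le\delta$. The closure $D$ of $\{F<1\}$ is convex, lies in the closed set $\widehat A$, and has $\gamma_n(D)\ge1-\delta$.
\end{proof}

\section{From finite dimension to locally convex spaces}\label{sec:infinite}

Let $X$, $\gamma$, $K$, $\varepsilon$ be as in Theorem~\ref{thm:main}, and let $\mathcal{I}$ be the set of finite nonempty subsets of $X^*$. For $\Phi\in\mathcal{I}$ define the continuous linear map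
\[
T_\Phi\colon X\to\mathbb{R}^\Phi,\qquad T_\Phi x=(\varphi(x))_{\varphi\in\Phi}.
\]
The image $\gamma_\Phi=\gamma\circ T_\Phi^{-1}$ is a Gaussian measure on $\mathbb{R}^\Phi$, because a linear functional on $\mathbb{R}^\Phi$ composed with $T_\Phi$ is a linear combination of elements of $\Phi$, hence an element of $X^*$. If $\Phi_0\subset\Phi$, then $T_\Phi x=T_\Phi y$ implies $T_{\Phi_0}x=T_{\Phi_0}y$.

By the Hahn--Banach theorem $X^*$ separates the points of $X$. This is the only way in which local convexity enters the proof, and it enters through the next lemma, which says that finitely many functionals already see compact sets well, both topologically and in measure.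

\begin{lemma}\label{lem:cylinders}
Let $M\subset X$ be compact.
\begin{itemize}
\item[(a)] If $M'\subset X$ is compact and disjoint from $M$, there is $\Phi\in\mathcal{I}$ with $T_\Phi M\cap T_\Phi M'=\emptyset$.
\item[(b)] For every $\theta>0$ there is $\Phi_1\in\mathcal{I}$ such that $\gamma\big(T_\Phi^{-1}T_\Phi M\setminus M\big)\le\theta$ for all $\Phi\in\mathcal{I}$ with $\Phi\supset\Phi_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $M\times M'$ is empty, any $\Phi$ works. Otherwise, for each $(x,x')\in M\times M'$ there is $\varphi\in X^*$ with $\varphi(x)\ne\varphi(x')$, and $\{(y,y'):\varphi(y)\ne\varphi(y')\}$ is an open neighborhood of $(x,x')$ in $X\times X$. Finitely many of these sets cover the compact set $M\times M'$; let $\Phi$ consist of the corresponding functionals.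

(b) The sets $M$ and $T_\Phi^{-1}T_\Phi M$ are closed, since $X$ is Hausdorff and $T_\Phi M$ is compact. As $\gamma$ is Radon, there is a compact $M'\subset X\setminus M$ with $\gamma\big((X\setminus M)\setminus M'\big)\le\theta$. Choose $\Phi_1$ by (a). If $\Phi\supset\Phi_1$ and $x\in T_\Phi^{-1}T_\Phi M$, then $T_\Phi x=T_\Phi y$ for some $y\in M$, so $T_{\Phi_1}x\in T_{\Phi_1}M$ and $x\notin M'$. Hence $T_\Phi^{-1}T_\Phi M\setminus M\subset(X\setminus M)\setminus M'$.
\end{proof}

Put $B=\widehat K$. For $\Phi\in\mathcal{I}$ the set $T_\Phi K$ is compact and $\gamma_\Phi(T_\Phi K)\ge\gamma(K)\ge1-\varepsilon$. Theorem~\ref{thm:finite} and \eqref{eq:affine} give a closed convex set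
\[
D_\Phi\subset\widehat{T_\Phi K}=T_\Phi B\qquad\text{with}\qquad\gamma_\Phi(D_\Phi)\ge1-\delta,
\]
where $\delta$ is the same for all $\Phi$; this is where the independence of the dimension is needed. The cylinder $T_\Phi^{-1}D_\Phi$ is convex but in general not compact. The set
\[
C_\Phi=B\cap T_\Phi^{-1}D_\Phi
\]
is compact but in general not convex. It has, however, two properties. First, $T_\Phi^{-1}D_\Phi\setminus B\subset T_\Phi^{-1}T_\Phi B\setminus B$, so
\begin{equation}\label{eq:mass}
\gamma(C_\Phi)\ge1-\delta-\gamma\big(T_\Phi^{-1}T_\Phi B\setminus B\big).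
\end{equation}
Second, if $z'$ is a convex combination of points of $C_\Phi$, then $T_\Phi z'\in D_\Phi\subset T_\Phi B$ by the convexity of $D_\Phi$, so
\begin{equation}\label{eq:almostconvex}
\text{for every }z'\in\operatorname{conv}C_\Phi\text{ there is }b\in B\text{ with }T_\Phi z'=T_\Phi b.
\end{equation}
Both defects should disappear as $\Phi$ grows, but the sets $D_\Phi$ for different $\Phi$ are unrelated, so the $C_\Phi$ need not converge. The set of points that are approached by $C_\Phi$ for arbitrarily large $\Phi$ inherits the measure bound. To use \eqref{eq:almostconvex}, on the other hand, finitely many points must be approached by the \emph{same} $C_\Phi$. Along an ultrafilter these two notions of limit coincide.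

Recall that an \emph{ultrafilter} on a set $\mathcal{I}$ is a family $\mathcal{U}$ of nonempty subsets of $\mathcal{I}$ that is closed under finite intersections and under taking supersets, and that contains, for each $U\subset\mathcal{I}$, either $U$ or $\mathcal{I}\setminus U$. Every family of subsets of $\mathcal{I}$ whose finite subfamilies have nonempty intersection is contained in an ultrafilter.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\Phi_0\in\mathcal{I}$ let $\mathcal{I}(\Phi_0)=\{\Phi\in\mathcal{I}:\Phi\supset\Phi_0\}$. The intersection of $\mathcal{I}(\Phi_1),\dots,\mathcal{I}(\Phi_k)$ contains $\Phi_1\cup\dots\cup\Phi_k$, so there is an ultrafilter $\mathcal{U}$ on $\mathcal{I}$ containing all the sets $\mathcal{I}(\Phi_0)$. Put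
\[
E_U=\overline{\bigcup_{\Phi\in U}C_\Phi}\quad(U\in\mathcal{U}),\qquad C_0=\bigcap_{U\in\mathcal{U}}E_U.
\]
These are closed subsets of the compact set $B$, and $E_{U\cap U'}\subset E_U\cap E_{U'}$.

\emph{Step 1: $\gamma(C_0)\ge1-\delta$.} Fix $U\in\mathcal{U}$ and $\theta>0$. By Lemma~\ref{lem:cylinders}(b) for $M=B$ and by \eqref{eq:mass}, there is $\Phi_1$ with $\gamma(C_\Phi)\ge1-\delta-\theta$ for all $\Phi\in\mathcal{I}(\Phi_1)$. The set $U\cap\mathcal{I}(\Phi_1)$ belongs to $\mathcal{U}$ and is therefore nonempty, so $E_U$ contains such a $C_\Phi$. Letting $\theta\to0$, we get $\gamma(E_U)\ge1-\delta$ for every $U\in\mathcal{U}$.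

The family $(E_U)$ may be uncountable, so we pass to the intersection by means of the Radon property. Let $M'\subset X\setminus C_0$ be compact. The closed subsets $E_U\cap M'$ of $M'$ have empty intersection, so finitely many of them, say for $U_1,\dots,U_k$, have empty intersection, and $E_U\cap M'=\emptyset$ for $U=U_1\cap\dots\cap U_k\in\mathcal{U}$. Hence $\gamma(M')\le1-\gamma(E_U)\le\delta$. Taking the supremum over $M'$ gives $\gamma(X\setminus C_0)\le\delta$.

\emph{Step 2: if $x\in C_0$ and $O$ is an open neighborhood of $x$, then $\{\Phi\in\mathcal{I}:C_\Phi\cap O\ne\emptyset\}\in\mathcal{U}$.} Otherwise the complement $U$ of this set belongs to $\mathcal{U}$, since $\mathcal{U}$ is an ultrafilter. Then the open set $O$ misses $\bigcup_{\Phi\in U}C_\Phi$, hence also its closure $E_U$, which contains $x$. This is a contradiction.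

\emph{Step 3: $\operatorname{conv}C_0\subset B$.} Let $z=\sum_{j=1}^k\lambda_jx_j$ be a convex combination of points $x_j\in C_0$, and suppose $z\notin B$. By Lemma~\ref{lem:cylinders}(a) for $B$ and $\{z\}$ there is $\Phi_0$ with $T_{\Phi_0}z\notin T_{\Phi_0}B$. Let $r>0$ be the Euclidean distance from $T_{\Phi_0}z$ to the compact set $T_{\Phi_0}B$, and let $O=\{y\in X:|T_{\Phi_0}y|<r\}$, an open convex neighborhood of $0$. By Step~2 the $k$ sets $\{\Phi:C_\Phi\cap(x_j+O)\ne\emptyset\}$ belong to $\mathcal{U}$, and so does $\mathcal{I}(\Phi_0)$. These $k+1$ sets therefore have a common element $\Phi$. Thus $\Phi\supset\Phi_0$, and there are points $x_j'\in C_\Phi\cap(x_j+O)$ for $j=1,\dots,k$. Put $z'=\sum_j\lambda_jx_j'$. By \eqref{eq:almostconvex} there is $b\in B$ with $T_\Phi z'=T_\Phi b$, so $T_{\Phi_0}z'=T_{\Phi_0}b\in T_{\Phi_0}B$. But $z'-z=\sum_j\lambda_j(x_j'-x_j)\in O$ because $O$ is convex, so $|T_{\Phi_0}z'-T_{\Phi_0}z|<r$. This contradicts the choice of $r$.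

\emph{Conclusion.} Let $C$ be the closure of $\operatorname{conv}C_0$. It is convex, since the closure of a convex set in a topological vector space is convex. By Step~3 it is a closed subset of the compact, hence closed, set $B=K+\frac12K-\frac12K$, so it is compact. By Step~1, $\gamma(C)\ge\gamma(C_0)\ge1-\delta=1-\frac{\varepsilon}{1-2\varepsilon}$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{kernels} \emph{Probability measures with big kernels}, \texttt{http://emis.icm.edu.pl/journals/GMJ/vol8/v8n2-12.pdf}.
\end{thebibliography}
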